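# Positive Pfaffians for collinear central configurations

## 1. Three bodies at 0, 1, 3

Put three point bodies on a line at positions $0,1,3$. Which masses $m_1,m_2,m_3$ (any real numbers, negative ones allowed) make the Newtonian accelerations point toward the center of mass $c$ and be proportional to the distance from it? In formulas, we want a constant $\lambda$ such that the acceleration of body $i$ equals $\lambda(c-x_i)$. The body at distance $d$ with mass $m$ contributes $m/d^2$ toward itself, so the equations are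

$$m_2+\tfrac19m_3=\lambda c,\qquad -m_1+\tfrac14m_3=\lambda(c-1),\qquad -\tfrac19m_1-\tfrac14m_2=\lambda(c-3).$$

The left side is $Am$ with the antisymmetric matrix

$$A=\begin{pmatrix}0&1&\frac19\\-1&0&\frac14\\-\frac19&-\frac14&0\end{pmatrix}.$$

An antisymmetric $3\times3$ matrix is singular; here $\kappa=(\frac14,-\frac19,1)$ satisfies $\kappa^TA=0$. Combine the three equations with the weights $\kappa_i$. The left side disappears and

$$0=\lambda\big(c\,(\kappa_1+\kappa_2+\kappa_3)-(\kappa_2+3\kappa_3)\big)=\lambda\Big(\tfrac{41}{36}c-\tfrac{104}{36}\Big).$$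

If $\lambda\ne0$, the center of mass is forced: $c=\frac{104}{41}$. With this $c$, the first two equations give $m_2=\frac{104}{41}\lambda-\frac19m_3$ and $m_1=\frac14m_3-\frac{63}{41}\lambda$. The third then holds by itself, since its left side is $\frac{7}{41}\lambda-\frac{26}{41}\lambda=-\frac{19}{41}\lambda=\lambda(c-3)$. We also need $c$ to be the center of mass of the masses found. It is: $M=\frac{41}{36}m_3+\lambda$ and $C=m_2+3m_3=\frac{104}{41}\lambda+\frac{26}9m_3=cM$. If $\lambda=0$, then $m$ is a multiple of $\kappa$, and its center of mass is $\frac{26/9}{41/36}=\frac{104}{41}$ again. So there is exactly one possible center of mass, and a two-parameter family of masses with parameters $\lambda,m_3$.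

The whole computation rested on $\frac14-\frac19+1=\frac{41}{36}$ not being zero. For three bodies at $x_1<x_2<x_3$ the corresponding number is $a_{12}-a_{13}+a_{23}$ with $a_{ij}=(x_j-x_i)^{-2}$, and it is positive because $a_{13}<a_{12}$. For $n$ bodies there is a similar number, a signed sum with very many terms, and we want to know that it never vanishes.

## 2. Pfaffians and the inverse problem for $n$ bodies

Let $x_1,\dots,x_n\in\mathbb R$ be pairwise distinct (a *noncollision* configuration), let $m_1,\dots,m_n$ be real masses, and set $C=\sum m_ix_i$, $M=\sum m_i$, $c=C/M$. The acceleration of body $i$ is $A_i=\sum_{k\ne i}m_ka_{ik}$, where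

$$a_{ik}=\frac{\operatorname{sign}(x_k-x_i)}{(x_k-x_i)^2}\quad(i\ne k),\qquad a_{ii}=0 .$$

The configuration is **central** for $m$ if $A_i+\lambda(x_i-c)=0$ for all $i$ and some constant $\lambda$. With $A=(a_{ik})$, $x=(x_1,\dots,x_n)^T$, $\mathbf 1=(1,\dots,1)^T$ this reads

$$Am=\lambda(c\,\mathbf 1-x).\tag{1}$$

The *inverse problem* asks, for given positions, for the mass vectors that solve (1). Three antisymmetric matrices govern it: $A$ itself and

$$A_{\mathbf 1}=\begin{pmatrix}A&\mathbf 1\\-\mathbf 1^T&0\end{pmatrix},\qquad B=\begin{pmatrix}A&x&\mathbf 1\\-x^T&0&0\\-\mathbf 1^T&0&0\end{pmatrix}.$$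

**Definition (Pfaffian).** For an antisymmetric matrix $Z=(z_{ij})$ of even size $2h$,

$$\operatorname{Pf}(Z)=\sum_\pi(-1)^{\mathrm{cr}(\pi)}\prod_{\{i<j\}\in\pi}z_{ij},$$

where $\pi$ runs over the perfect matchings of $\{1,\dots,2h\}$ and $\mathrm{cr}(\pi)$ counts pairs of chords that cross, that is, $\{i,j\},\{k,l\}\in\pi$ with $i<k<j<l$. The Pfaffian of the empty matrix is $1$.

For size $2$ this is $z_{12}$. For size $4$ it is $z_{12}z_{34}-z_{13}z_{24}+z_{14}z_{23}$, since only $\{13,24\}$ has a crossing. We use the following textbook facts.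

1. $\operatorname{Pf}(Z)^2=\det Z$, and $\operatorname{Pf}(PZP^T)=\det P\cdot\operatorname{Pf}(Z)$ for square $P$.
2. For $i<j$, the coefficient of $z_{ij}$ in $\operatorname{Pf}(Z)$ is $(-1)^{i+j+1}\operatorname{Pf}(Z^{(ij)})$, where $Z^{(ij)}$ omits rows and columns $i,j$. The reason is that there are $j-i-1$ points strictly between $i$ and $j$; those matched among themselves are even in number, so the number of chords crossing $\{i,j\}$ has the parity of $j-i-1$.
3. Every matching has exactly one chord through a given point. Hence fact 2 gives expansions along any row or column, for instance $\operatorname{Pf}(Z)=\sum_{j\ge2}(-1)^jz_{1j}\operatorname{Pf}(Z^{(1j)})$ along the first row.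

By fact 1, relabelling the bodies by a permutation matrix $P$ conjugates $A$, $A_{\mathbf 1}$, $B$ by $P$, $\mathrm{diag}(P,1)$, $\mathrm{diag}(P,1,1)$ and multiplies each Pfaffian by $\det P=\pm1$. **From now on $x_1<\dots<x_n$.**

**How the Pfaffians enter, $n$ odd.** Let $A^{(i)}$ omit row and column $i$, and put $\kappa_i=(-1)^{i+1}\operatorname{Pf}(A^{(i)})$. Bordering $A$ by a last column $q$ and expanding along it gives $\operatorname{Pf}\begin{pmatrix}A&q\\-q^T&0\end{pmatrix}=\sum_i\kappa_iq_i$. For $q=\mathbf 1$ this says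

$$\operatorname{Pf}(A_{\mathbf 1})=\sum_i\kappa_i .$$

For $q$ equal to the $l$-th column of $A$, rows $l$ and $n+1$ of the bordered matrix coincide, so the determinant and the Pfaffian vanish; thus $\kappa^TA=0$. Suppose $\operatorname{Pf}(A_{\mathbf 1})\ne0$. Then some $\operatorname{Pf}(A^{(i)})\neq0$, so $\operatorname{rank}A=n-1$, $\ker A=\mathbb R\kappa$, and the image of $A$ is $\kappa^\perp$. Equation (1) is solvable in $m$ if and only if $\lambda(c\operatorname{Pf}(A_{\mathbf 1})-\kappa\cdot x)=0$. So for $\lambda\ne0$ the value $c=\kappa\cdot x/\operatorname{Pf}(A_{\mathbf 1})$ is forced, and the solutions are $m=\lambda m_0+t\kappa$, where $m_0$ is one solution with $\lambda=1$. Since $m^TAm=0$, equation (1) yields $\lambda(cM-C)=0$, so $c$ is the center of mass when $\lambda\ne0$. When $\lambda=0$, $m=t\kappa$ has the same center of mass. The masses form a two-parameter family; as $M=\lambda\sum_i (m_0)_i+t\operatorname{Pf}(A_{\mathbf 1})$, normalizing $M$ leaves one parameter, and $\lambda/M$ serves.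

**How they enter, $n$ even.** Suppose $\operatorname{Pf}(A)\ne0$. Put $Q=(x\ \ \mathbf 1)$ and $P=\begin{pmatrix}I&0\\Q^TA^{-1}&I\end{pmatrix}$. Since $A^{-1}$ is antisymmetric, $PBP^T=\mathrm{diag}(A,\,Q^TA^{-1}Q)$, so $\operatorname{Pf}(B)=\operatorname{Pf}(A)\,x^TA^{-1}\mathbf 1$. Given any $c$, (1) has the solution $m=\lambda A^{-1}(c\mathbf 1-x)$, and because $\mathbf 1^TA^{-1}\mathbf 1=0$ its total mass is

$$M=-\lambda\mathbf 1^TA^{-1}x=\lambda\,x^TA^{-1}\mathbf 1=\lambda\operatorname{Pf}(B)/\operatorname{Pf}(A).$$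

If also $\operatorname{Pf}(B)\ne0$, then $M\ne0$ for $\lambda\ne0$, and $m^TAm=0$ gives $C=cM$. So every $c$ gives a mass vector, unique up to scaling.

These results are the known ones, in the paper "The Inverse Problem For Collinear Central Configurations" from which our problem is taken. All of them are conditioned on Pfaffians that depend only on the positions. The conjecture we shall prove is that the condition is always satisfied: *for every noncollision configuration, $\operatorname{Pf}(A)\ne0$ and $\operatorname{Pf}(B)\neq0$ if $n$ is even, and $\operatorname{Pf}(A_{\mathbf 1})\ne0$ if $n$ is odd.*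

## 3. Uncrossing chords: fine for four bodies, false for six

Write $a_{ij}=f(x_j-x_i)$ for $i<j$, with $f(t)=t^{-2}$, and $y_k=x_{k+1}-x_k$.

**Small cases.** For $n=2$: $\operatorname{Pf}(A)=a_{12}>0$ and $\operatorname{Pf}(B)=a_{12}\cdot0-x_1\cdot1+1\cdot x_2=x_2-x_1>0$. For $n=3$: $\operatorname{Pf}(A_{\mathbf 1})=a_{12}-a_{13}+a_{23}>0$. For $n=4$:

$$\operatorname{Pf}(A)=a_{12}a_{34}-a_{13}a_{24}+a_{14}a_{23}>0,$$

because $f$ decreases, so $a_{12}>a_{13}$ and $a_{34}>a_{24}$. At $x=(0,1,2,3)$ the value is $1-\frac1{16}+\frac19=\frac{151}{144}$. For $\operatorname{Pf}(B)$ with $n=4$, collect the coefficient of each $a_{ij}$ by fact 2; the remaining factor is the case $n=2$: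

$$\operatorname{Pf}(B)=a_{12}y_3-a_{13}(y_2+y_3)+a_{14}y_2+a_{23}(y_1+y_2+y_3)-a_{24}(y_1+y_2)+a_{34}y_1 .$$

Since $a_{13}\le a_{12}$ and $a_{24}\le a_{34}$, this is at least $a_{23}(y_1+y_3)+y_2(a_{23}+a_{14}-a_{13}-a_{24})$, and the last bracket is $f(y_2)+f(y_1+y_2+y_3)-f(y_1+y_2)-f(y_2+y_3)\ge0$ by convexity of $f$. So $\operatorname{Pf}(B)>0$. At $x=(0,1,2,3)$ the value is $1-\frac12+\frac19+3-\frac12+1=\frac{37}9$.

**The natural approach.** For $n=4$ the negative term of $\operatorname{Pf}(A)$ was dominated by the positive term obtained by uncrossing its chords: shorter distances, larger $f$. One would like to do this for every $n$, using only that $f$ is positive and decreasing.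

**Where it stops.** It fails at $n=6$. Take $x_i=i$ and $f(t)=\big(1+(2t/5)^K\big)^{-1}$ with $K$ a large integer. This $f$ is smooth on $(0,\infty)$, positive, strictly decreasing to $0$, and as $K\to\infty$ it tends to $1$ at $t=1,2$ and to $0$ at $t=3,4,5$. In the limit only matchings with all distances at most $2$ survive. If $1$ is matched to $2$, the rest is $\{34,56\}$ or $\{35,46\}$. If $1$ is matched to $3$, then $2$ must go with $4$, leaving $56$. So the survivors are

$$\{12,34,56\},\qquad\{12,35,46\},\qquad\{13,24,56\}$$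

with signs $+,-,-$, and $\operatorname{Pf}(A)\to-1$. Two negative matchings uncross to the same positive one, so it cannot pay for both. With $K$ so large that the Pfaffian is negative, keep $f$ fixed: at $x=(0,1,L,L+1,2L,2L+1)$ the Pfaffian tends to $f(1)^3>0$ as $L\to\infty$. Since $\{x_1<\dots<x_6\}$ is connected, the Pfaffian vanishes at some noncollision configuration. For such an $f$ the analogue of the conjecture is false. A proof must therefore use more about $t^{-2}$ than that it is positive and decreasing. We will use the formula $t^{-2}=\int_0^\infty e^{-st}s\,ds$.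

## 4. Completely monotone interactions and the theorem

**Definition (CM).** A function $f:(0,\infty)\to\mathbb R$ is *CM* if $f(t)=\int_{[0,\infty)}e^{-st}\,d\mu(s)<\infty$ for all $t>0$, where $\mu\ne0$ is a positive Borel measure. Such an $f$ is positive.

Examples: $e^{-st}$ with $\mu=\delta_s$; the constant $1$, with $\mu=\delta_0$; and for $\alpha>0$

$$t^{-\alpha}=\frac1{\Gamma(\alpha)}\int_0^\infty e^{-st}s^{\alpha-1}\,ds .$$

For a function $f$ let $A_f$ be the antisymmetric matrix with entries $f(x_j-x_i)$ for $i<j$, and let $A_{f,\mathbf 1}$, $B_f$ be its bordered versions. For $I\subset\{1,\dots,n\}$ of even size, $\operatorname{Pf}_I(f)$ is the Pfaffian of the submatrix of $A_f$ on $I$, with $\operatorname{Pf}_\emptyset=1$.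

**Theorem.** Let $f$ be CM and $x_1<\dots<x_n$.

1. For disjoint $I,J$ of even size, $\operatorname{Pf}_{I\cup J}(f)\ge\operatorname{Pf}_I(f)\operatorname{Pf}_J(f)$. Hence for $n$ even and every perfect matching $\pi$ of $\{1,\dots,n\}$, $\operatorname{Pf}(A_f)\ge\prod_{\{i,j\}\in\pi}f(|x_i-x_j|)>0$.
2. For $n$ odd, every $k$ and every perfect matching $\pi$ of $\{1,\dots,n\}\setminus\{k\}$, $\operatorname{Pf}(A_{f,\mathbf 1})\ge\prod_{\{i,j\}\in\pi}f(|x_i-x_j|)>0$.
3. For $n\ge2$ even, $\operatorname{Pf}(B_f)\ge0$, and $\operatorname{Pf}(B_f)>0$ if $\operatorname{supp}\mu$ is infinite.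

**Corollary.** The conjecture holds; with $x_1<\dots<x_n$ all the Pfaffians in question are strictly positive. The same is true with $1/r^2$ replaced by $1/r^\alpha$ for any $\alpha>0$.

The corollary follows by taking $d\mu=s\,ds$, respectively $d\mu=\Gamma(\alpha)^{-1}s^{\alpha-1}ds$. To see what part 1 says, take $n=4$, $I=\{1,2\}$, $J=\{3,4\}$: it states $a_{14}a_{23}\ge a_{13}a_{24}$, or $f(y_2)f(y_1+y_2+y_3)\ge f(y_1+y_2)f(y_2+y_3)$, which is the log-convexity of a CM function.

## 5. One exponential and a two-level system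

Let $f(t)=e^{-st}$ with $s>0$. For four points, $a_{13}a_{24}=a_{14}a_{23}=e^{-s(y_1+2y_2+y_3)}$, so $\operatorname{Pf}(A_f)=a_{12}a_{34}=e^{-s(y_1+y_3)}$. This has a mechanical reading. On $\mathbb C^2$ with basis $|0\rangle,|1\rangle$ use the Pauli matrices

$$\sigma^x=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad\sigma^y=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\quad\sigma^z=\begin{pmatrix}1&0\\0&-1\end{pmatrix},$$

which are Hermitian, square to $1$, anticommute pairwise, and satisfy $\sigma^x\sigma^y=i\sigma^z$, $\sigma^y\sigma^z=i\sigma^x$. Let $H=-\frac s2\sigma^z$, with lowest eigenvalue $E_0=-\frac s2$ and ground vector $\Omega=|0\rangle$, and let $X=\sigma^x$, which exchanges $|0\rangle$ and $|1\rangle$. The state $|1\rangle$ lies $s$ above the ground state, so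

$$\langle\Omega|Xe^{-t(H-E_0)}X|\Omega\rangle=e^{-st}=f(t),$$

$$\langle\Omega|Xe^{-y_1(H-E_0)}Xe^{-y_2(H-E_0)}Xe^{-y_3(H-E_0)}X|\Omega\rangle=e^{-s(y_1+y_3)}=\operatorname{Pf}(A_f).$$

The Pfaffian, with all its signs, has become a matrix element of a product of entrywise nonnegative matrices (after the shift by $E_0$, $e^{-t(H-E_0)}$ is $\mathrm{diag}(1,e^{-st})$).

For $f=\sum_rw_re^{-s_rt}$ we cannot add up such pictures, because the Pfaffian is not linear in $f$. We need one system $(H,X,\Omega)$ with two properties at once. First, $X$ should be a *fermion*: anticommutators of its time evolutions are scalars, which makes the correlations Pfaffians of the two-point function $f$. Second, $X$ and $-H$ should be entrywise nonnegative in a suitable basis. The Ising-type chain has an operator with both properties: the spin $\sigma^x_1$ at its end. What must be arranged is that its two-point function is the prescribed $f$.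

**Proposition 1.** Let $f(t)=\sum_{r=1}^Nw_re^{-s_rt}$ with $0<s_1<\dots<s_N$ and $w_r>0$. Then for disjoint $I,J$ of even size, $\operatorname{Pf}_I(f)\ge0$ and $\operatorname{Pf}_{I\cup J}(f)\ge\operatorname{Pf}_I(f)\operatorname{Pf}_J(f)$.

$\operatorname{Pf}_I$ is homogeneous of degree $|I|/2$ in $f$, so both sides of the second inequality scale alike, and we may assume $\sum_rw_r=1$. The proof takes the next three sections.

## 6. A chain of spins with prescribed two-point function

**Step 1: a Jacobi matrix with spectrum $\{\pm s_r\}$.** The purpose is to turn the numbers $s_r,w_r$ into coupling constants. Let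

$$\nu=\frac12\sum_{r=1}^Nw_r(\delta_{s_r}+\delta_{-s_r}),$$

a symmetric probability measure with $2N$ atoms, and write $\nu_\theta=\nu(\{\theta\})$, so $\nu_{\pm s_r}=w_r/2$. Let $p_0=1,p_1,\dots,p_{2N-1}$ be its orthonormal polynomials with positive leading coefficients; they form an orthonormal basis of the $2N$-dimensional space $L^2(\nu)$. Since $\nu$ is symmetric, $(-1)^kp_k(-\theta)$ is another such family, and by uniqueness $p_k(-\theta)=(-1)^kp_k(\theta)$.

Let $T$ be the matrix of multiplication by $\theta$ in this basis, with $e_k$ corresponding to $p_{k-1}$. It is real symmetric. It is tridiagonal, because $\theta p_{k}$ has degree $k+1$ and is orthogonal to $p_l$ for $l\ge k+2$. Its diagonal is zero, because $\int\theta p_k^2\,d\nu=0$ by parity. Finally $T_{k,k+1}=\int\theta p_{k-1}p_k\,d\nu$ is the ratio of the leading coefficients of $p_{k-1}$ and $p_k$, hence positive. Write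

$$T_{k,k+1}=2b_k,\qquad b_k>0\quad(1\le k\le2N-1),\qquad b_0=b_{2N}=0 .$$

The eigenfunctions of multiplication by $\theta$ are the indicators of the atoms. So $T$ has the simple spectrum $\{\pm s_r\}$, with unit eigenvectors $e(\theta)$ corresponding to $1_{\{\theta\}}/\sqrt{\nu_\theta}$. Their coordinates are $e(\theta)_k=\sqrt{\nu_\theta}\,p_{k-1}(\theta)$; in particular $\langle e(\theta),e_1\rangle=\sqrt{\nu_\theta}$, so

$$e_1=\sum_\theta\sqrt{\nu_\theta}\,e(\theta).\tag{2}$$

With $S=\mathrm{diag}((-1)^{k-1})$, parity and $\nu_{-\theta}=\nu_\theta$ give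

$$Se(-\theta)=e(\theta).\tag{3}$$

Example with $N=2$: $w_1=w_2=\frac12$, $s_1=1$, $s_2=\sqrt7$. The off-diagonal entries $t_1,t_2,t_3$ of $T$ satisfy $t_1^2=\int\theta^2d\nu=4$, and the characteristic polynomial $\theta^4-(t_1^2+t_2^2+t_3^2)\theta^2+t_1^2t_3^2$ must be $(\theta^2-1)(\theta^2-7)=\theta^4-8\theta^2+7$. Hence $t_3^2=\frac74$, $t_2^2=\frac94$, and $(b_1,b_2,b_3)=(1,\frac34,\frac{\sqrt7}4)$.

**Step 2: the chain.** Now we build the operator $H$. On $(\mathbb C^2)^{\otimes N}$ let $\sigma_j^x,\sigma_j^y,\sigma_j^z$ be the Pauli matrices acting on the $j$-th factor; those on different factors commute. Put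

$$H=-\sum_{j=1}^Nb_{2j-1}\sigma_j^z-\sum_{j=1}^{N-1}b_{2j}\,\sigma_j^x\sigma_{j+1}^x ,$$

$$\gamma_{2j-1}=\Big(\prod_{l<j}\sigma_l^z\Big)\sigma_j^x,\qquad\gamma_{2j}=\Big(\prod_{l<j}\sigma_l^z\Big)\sigma_j^y .$$

The $\gamma$'s square to $1$. Two different ones anticommute: at the same site because $\sigma^x,\sigma^y$ anticommute, and at sites $j<j'$ because the factor $\sigma_j^z$ in the longer string anticommutes with $\sigma_j^x$ and $\sigma_j^y$. So $\gamma_k\gamma_l+\gamma_l\gamma_k=2\delta_{kl}$. Moreover $\gamma_{2j-1}\gamma_{2j}=\sigma_j^x\sigma_j^y=i\sigma_j^z$ and $\gamma_{2j}\gamma_{2j+1}=\sigma_j^y\sigma_j^z\sigma_{j+1}^x=i\sigma_j^x\sigma_{j+1}^x$. Therefore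

$$H=i\sum_{k=1}^{2N-1}b_k\gamma_k\gamma_{k+1}.$$

Note that $\gamma_1=\sigma_1^x$ has no string: the end spin is a fermion.

In the example, $H=-\sigma_1^z-\frac{\sqrt7}4\sigma_2^z-\frac34\sigma_1^x\sigma_2^x$. It preserves the span of $|00\rangle,|11\rangle$, with eigenvalues $\pm\sqrt{(1+\frac{\sqrt7}4)^2+\frac9{16}}=\pm\sqrt{2+\frac{\sqrt7}2}=\pm\frac{1+\sqrt7}2$. It also preserves the span of $|10\rangle,|01\rangle$, with eigenvalues $\pm\sqrt{2-\frac{\sqrt7}2}=\pm\frac{\sqrt7-1}2$. The ground vector lies in the first span, $\sigma_1^x$ carries it into the second, and the two energy gaps are $1$ and $\sqrt7$: exactly the exponents.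

**Step 3: $H$ acts on the fermions through $T$.** This step diagonalizes the time evolution of $\sigma_1^x$. From $[\gamma_k\gamma_{k+1},\gamma_k]=-2\gamma_{k+1}$ and $[\gamma_{k-1}\gamma_k,\gamma_k]=2\gamma_{k-1}$ (other products commute with $\gamma_k$),

$$[H,\gamma_k]=2i(b_{k-1}\gamma_{k-1}-b_k\gamma_{k+1}).$$

Put $\Gamma_k=(-i)^{k-1}\gamma_k$. Then $(-i)^{k-1}\cdot2ib_{k-1}\gamma_{k-1}=(-i)(2i)b_{k-1}\Gamma_{k-1}=2b_{k-1}\Gamma_{k-1}$ and $-(-i)^{k-1}\cdot2ib_k\gamma_{k+1}=-\frac{2i}{-i}b_k\Gamma_{k+1}=2b_k\Gamma_{k+1}$. So, with $\Gamma(v)=\sum_kv_k\Gamma_k$ for $v\in\mathbb R^{2N}$,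

$$[H,\Gamma(v)]=\Gamma(Tv),\qquad\{\Gamma(u),\Gamma(v)\}=2\sum_k(-1)^{k-1}u_kv_k=2\langle u,Sv\rangle ,$$

where $\{P,Q\}=PQ+QP$. By (2),

$$X:=\sigma_1^x=\Gamma(e_1)=\sum_\theta\xi_\theta,\qquad\xi_\theta=\Gamma\big(\sqrt{\nu_\theta}\,e(\theta)\big),\qquad[H,\xi_\theta]=\theta\xi_\theta .$$

By (3), $\{\xi_\theta,\xi_{\theta'}\}=2\sqrt{\nu_\theta\nu_{\theta'}}\,\langle e(\theta),e(-\theta')\rangle$, so

$$\{\xi_\theta,\xi_{\theta'}\}=0\ \text{ if }\theta'\ne-\theta,\qquad\{\xi_{s_r},\xi_{-s_r}\}=2\nu_{s_r}=w_r .\tag{4}$$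

## 7. Pfaffians as ground-state correlations

**Step 4: Wick's theorem.** We show that the correlations of $X$ in a ground state are the Pfaffians $\operatorname{Pf}_I(f)$. Let $E_0$ be the smallest eigenvalue of $H$, and let $\Omega$ be *any* unit vector with $H\Omega=E_0\Omega$.

If $\theta<0$, then $H\xi_\theta\Omega=(\xi_\theta H+\theta\xi_\theta)\Omega=(E_0+\theta)\xi_\theta\Omega$. As $H$ has no eigenvalue below $E_0$, $\xi_\theta\Omega=0$. If $\theta>0$, then $\langle\Omega|\xi_\theta H=\langle\Omega|(H\xi_\theta-\theta\xi_\theta)=(E_0-\theta)\langle\Omega|\xi_\theta$; as $H$ is Hermitian, $\langle\Omega|\xi_\theta=0$.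

Put $X(z)=e^{-zH}Xe^{zH}$. Since $[H,\xi_\theta]=\theta\xi_\theta$, we have $X(z)=\sum_\theta e^{-z\theta}\xi_\theta$. Let $X_-(z)=\sum_{\theta<0}e^{-z\theta}\xi_\theta$. Then

$$X_-(z)\Omega=0,\qquad\langle\Omega|X(z)=\langle\Omega|X_-(z),$$

and by (4), for $z<z'$, pairing $\theta=-s_r$ with $-\theta=s_r$,

$$\{X_-(z),X(z')\}=\sum_rw_re^{s_rz}e^{-s_rz'}=f(z'-z).$$

Let $z_1<\dots<z_k$ with $k$ even. Replace $X(z_1)$ by $X_-(z_1)$ and move it to the right, one factor at a time; each exchange costs a sign and leaves the scalar anticommutator behind, and at the end $X_-(z_1)$ annihilates $\Omega$: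

$$\langle\Omega|X(z_1)\cdots X(z_k)|\Omega\rangle=\sum_{j=2}^k(-1)^jf(z_j-z_1)\Big\langle\Omega\Big|\prod_{l\ne1,j}X(z_l)\Big|\Omega\Big\rangle ,$$

the product being in increasing order of $l$. This is the expansion of a Pfaffian along its first row. By induction, starting from $\langle\Omega|\Omega\rangle=1=\operatorname{Pf}_\emptyset$, the left side is the Pfaffian of the antisymmetric matrix with entries $f(z_j-z_i)$, $i<j$.

Apply this to the points $x_i$, $i\in I$. Between consecutive factors $X$ stands $e^{z_jH}e^{-z_{j+1}H}=e^{-(z_{j+1}-z_j)H}$, and the outer exponentials act on $\Omega$ as scalars $e^{-z_1E_0}$ and $e^{z_kE_0}$. Together these scalars replace every $H$ by $H-E_0$. Since $e^{-y(H-E_0)}\Omega=\Omega$, we may also insert the gaps outside the range of $I$. With $X^{[k\in I]}=X$ if $k\in I$ and $1$ otherwise, and $y_k=x_{k+1}-x_k$,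

$$\operatorname{Pf}_I(f)=\langle I\rangle:=\langle\Omega|X^{[1\in I]}e^{-y_1(H-E_0)}X^{[2\in I]}\cdots e^{-y_{n-1}(H-E_0)}X^{[n\in I]}|\Omega\rangle\quad(|I|\text{ even}).\tag{5}$$

**What a single chain gives.** In the product basis of $|0\rangle$'s and $|1\rangle$'s, $-H$ has nonnegative off-diagonal entries, so for large $K$ the matrix $-H+K$ is entrywise nonnegative, and so is $e^{-yH}=e^{-yK}e^{y(-H+K)}$ for $y\ge0$. The matrix $\sigma_1^x$ is nonnegative too, and there is a ground vector with nonnegative entries (Perron–Frobenius). So (5) shows $\operatorname{Pf}_I(f)\ge0$ at once. This is not enough: $t^{-2}$ is only a *limit* of finite sums of exponentials, and strict inequalities are lost in limits. We need a lower bound that survives the limit.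

## 8. Two copies of the chain

**Step 5: a basis in which the doubled chain is nonnegative.** The quantity $\operatorname{Pf}_{I\cup J}-\operatorname{Pf}_I\operatorname{Pf}_J$ is quadratic in correlations, so take two copies of the chain, with Pauli matrices $\sigma$ and $\tau$, and $H_2=H\otimes1+1\otimes H$. Group the $j$-th factors of both copies into one site $\mathbb C^2\otimes\mathbb C^2$, and write $|ab\rangle$ with $a$ in the first copy, $b$ in the second. At each site use the orthonormal basis

$$\phi_\pm=\frac{|00\rangle\pm|11\rangle}{\sqrt2},\qquad\psi_\pm=\frac{|10\rangle\pm|01\rangle}{\sqrt2}.$$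

Flipping the first entry, $\sigma^x$ maps $\phi_+\leftrightarrow\psi_+$ and $\phi_-\leftrightarrow\psi_-$. Flipping the second, $\tau^x$ maps $\phi_+\leftrightarrow\psi_+$, $\phi_-\mapsto-\psi_-$, $\psi_-\mapsto-\phi_-$. Finally $\sigma^z+\tau^z$ multiplies $|00\rangle$ by $2$, $|11\rangle$ by $-2$, and kills $|10\rangle,|01\rangle$. Consequently:

- $\sigma^x+\tau^x$: $\ \phi_+\mapsto2\psi_+$, $\psi_+\mapsto2\phi_+$, $\phi_-\mapsto0$, $\psi_-\mapsto0$;
- $\sigma^x-\tau^x$: $\ \phi_-\mapsto2\psi_-$, $\psi_-\mapsto2\phi_-$, $\phi_+\mapsto0$, $\psi_+\mapsto0$;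
- $\sigma^z+\tau^z$: $\ \phi_+\mapsto2\phi_-$, $\phi_-\mapsto2\phi_+$, $\psi_+\mapsto0$, $\psi_-\mapsto0$.

All three matrices are entrywise nonnegative. The point of the basis is that the *difference* $\sigma^x-\tau^x$ is nonnegative as well. Let $\mathcal B$ be the product basis over all sites. From $uv+u'v'=\frac12[(u+u')(v+v')+(u-u')(v-v')]$,

$$-H_2=\sum_jb_{2j-1}(\sigma_j^z+\tau_j^z)+\sum_j\frac{b_{2j}}2\Big[(\sigma_j^x+\tau_j^x)(\sigma_{j+1}^x+\tau_{j+1}^x)+(\sigma_j^x-\tau_j^x)(\sigma_{j+1}^x-\tau_{j+1}^x)\Big].$$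

Hence $-H_2$ is entrywise nonnegative in $\mathcal B$, and so is $e^{-yH_2}$ for $y\ge0$ (power series). So are

$$\alpha:=\sigma_1^x+\tau_1^x,\qquad\beta:=\sigma_1^x-\tau_1^x .$$

**Step 6: a ground vector with $\Omega\otimes\Omega$ nonnegative in $\mathcal B$.** Formula (5) holds for every ground vector, so we may choose a convenient one. By Perron–Frobenius, applied to $-H+K$ in the product basis of $|0\rangle,|1\rangle$, there is a nonzero ground vector with nonnegative entries. Let $v=\bigotimes_j(|0\rangle+|1\rangle)$ be the sum of all those basis vectors. It has positive inner product with that ground vector, so its projection onto $\ker(H-E_0)$ is nonzero. Let $\Omega$ be the normalized projection. In the spectral decomposition of $e^{-\ell H}v$ the lowest eigenvalue dominates, so $\Omega=\lim_{\ell\to\infty}e^{-\ell H}v/\|e^{-\ell H}v\|$ and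

$$\Omega\otimes\Omega=\lim_{\ell\to\infty}\frac{e^{-\ell H_2}(v\otimes v)}{\|e^{-\ell H_2}(v\otimes v)\|}.$$

At each site $v\otimes v$ has the factor $|00\rangle+|11\rangle+|10\rangle+|01\rangle=\sqrt2(\phi_++\psi_+)$. So $v\otimes v$, hence $e^{-\ell H_2}(v\otimes v)$, hence $\Omega\otimes\Omega$, has nonnegative entries in $\mathcal B$.

**Step 7: the inequality.** For operators $Z_1,\dots,Z_n$ on the doubled space set

$$\mathcal E(Z_1,\dots,Z_n)=\langle\Omega\otimes\Omega|Z_1e^{-y_1(H_2-2E_0)}Z_2\cdots e^{-y_{n-1}(H_2-2E_0)}Z_n|\Omega\otimes\Omega\rangle .$$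

It is multilinear, and by Steps 5 and 6

$$\mathcal E(Z_1,\dots,Z_n)\ge0\quad\text{if every }Z_k\in\{1,\alpha,\beta\}.\tag{6}$$

Since $e^{-y(H_2-2E_0)}=e^{-y(H-E_0)}\otimes e^{-y(H-E_0)}$, placing $\sigma_1^x$ in the slots $k\in I$, $\tau_1^x$ in the slots $k\in J$ and $1$ elsewhere gives $\langle I\rangle\langle J\rangle$. With $J=\emptyset$ and $\sigma_1^x=\frac12(\alpha+\beta)$, (6) gives $\langle I\rangle\ge0$.

Now let $I,J$ be disjoint of even size. Write $\sigma_k,\tau_k,\alpha_k,\beta_k$ for the choice of $\sigma_1^x,\tau_1^x,\alpha,\beta$ in slot $k$, and $\sigma_I=\prod_{k\in I}\sigma_k$ and so on as formal products, at most one symbol per slot. Then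

$$\tfrac12\mathcal E\big[(\sigma_I-\tau_I)(\sigma_J-\tau_J)\big]=\tfrac12\big(\langle I\cup J\rangle-\langle I\rangle\langle J\rangle-\langle J\rangle\langle I\rangle+\langle I\cup J\rangle\big)=\langle I\cup J\rangle-\langle I\rangle\langle J\rangle .$$

Substituting $\sigma_k=\frac12(\alpha_k+\beta_k)$, $\tau_k=\frac12(\alpha_k-\beta_k)$,

$$\sigma_I-\tau_I=2^{-|I|}\sum_{K\subset I}\big(1-(-1)^{|K|}\big)\beta_K\alpha_{I\setminus K}=2^{1-|I|}\sum_{K\subset I,\ |K|\text{ odd}}\beta_K\alpha_{I\setminus K},$$

and likewise for $J$. As $I\cap J=\emptyset$, the product $(\sigma_I-\tau_I)(\sigma_J-\tau_J)$ is a combination, with nonnegative coefficients, of insertions as in (6). So $\langle I\cup J\rangle\ge\langle I\rangle\langle J\rangle$, and (5), which applies because $|I|$, $|J|$, $|I\cup J|$ are even, turns this into $\operatorname{Pf}_{I\cup J}(f)\ge\operatorname{Pf}_I(f)\operatorname{Pf}_J(f)$. Proposition 1 is proved. $\blacksquare$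

## 9. General CM functions and one point sent to infinity: parts 1 and 2

**Step 8: from finite sums to CM functions.** We extend Proposition 1 to every CM $f$. Only finitely many values $f(t)$ enter. Since $\mu([0,L])\le e^Lf(1)<\infty$, we may cut $[0,L]$ into intervals of length $1/m$ (with $L$ an integer) and replace $\mu$ on each interval of positive mass by an atom of the same mass at an interior point of it. The new exponents are distinct and positive. For $L$ large some mass is present. From $|e^{-st}-e^{-s't}|\le t|s-s'|$ the error at $t$ is at most $\frac tm\mu([0,L])$, which tends to $0$ as $m\to\infty$; and $\int_{[0,L]}e^{-st}d\mu\to f(t)$ as $L\to\infty$. So $f$ is approximated at the given $t$'s by functions as in Proposition 1. Pfaffians are polynomials in these values, so for every CM $f$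

$$\operatorname{Pf}_I(f)\ge0,\qquad\operatorname{Pf}_{I\cup J}(f)\ge\operatorname{Pf}_I(f)\operatorname{Pf}_J(f).$$

Let $n$ be even and $\pi$ a perfect matching. For a pair $\{i,j\}$ with $i<j$, $\operatorname{Pf}_{\{i,j\}}(f)=f(x_j-x_i)$. Splitting off the pairs of $\pi$ one at a time gives $\operatorname{Pf}(A_f)\ge\prod_\pi f(|x_i-x_j|)$, which is positive. This is **part 1**.

**Step 9: part 2.** The column $\mathbf 1$ should be the trace of an extra body at infinity. For $f=t^{-2}$ that body's column decays, so we first add a constant. Let $n$ be odd, $h>0$, and $f_h=f+h$, which is CM (add $h\delta_0$ to $\mu$). Add a point $R>x_n$ and apply part 1 to the $n+1$ points with the matching $\pi\cup\{\{k,n+1\}\}$: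

$$\operatorname{Pf}\begin{pmatrix}A_{f_h}&\big(f_h(R-x_i)\big)_i\\-\big(f_h(R-x_i)\big)_i^T&0\end{pmatrix}\ge f_h(R-x_k)\prod_\pi f_h(|x_i-x_j|).$$

Since $f$ is nonincreasing and positive, it has a limit $f(\infty)\ge0$. As $R\to\infty$, every $f_h(R-x_i)$ tends to the same number $f(\infty)+h>0$. The left side is linear in the last column, so in the limit we may divide by this number and obtain $\operatorname{Pf}(A_{f_h,\mathbf 1})\ge\prod_\pi f_h(|x_i-x_j|)$. Letting $h\to0$ gives **part 2**. $\blacksquare$

## 10. Two points sent to infinity: $\operatorname{Pf}(B_f)\ge0$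

For $n$ even, an antisymmetric $n\times n$ matrix $A$ and $p,q\in\mathbb R^n$ let $\Phi_A(p,q)$ be the Pfaffian of $A$ bordered by the columns $p$, then $q$, with corner block $0$. Each nonzero term uses one entry of $p$ and one of $q$, so $\Phi_A$ is bilinear. Exchanging the last two rows and columns shows it is antisymmetric. And $\operatorname{Pf}(B_f)=\Phi_{A_f}(x,\mathbf 1)$.

**Step 10: two extra points give $\Phi\ge0$ exactly.** Let $g$ be CM and add points $R<R'$ to the right of $x_n$. With $p_i=g(R-x_i)$, $q_i=g(R'-x_i)$, the Pfaffian of the $(n+2)$-point matrix is $\Phi_{A_g}(p,q)+g(R'-R)\operatorname{Pf}(A_g)$, because the chord $\{n+1,n+2\}$ crosses nothing. Part 1 with $I=\{1,\dots,n\}$, $J=\{n+1,n+2\}$ says that this is at least $\operatorname{Pf}(A_g)\,g(R'-R)$. Therefore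

$$\Phi_{A_g}(p,q)\ge0.\tag{7}$$

We want to send $R,R'$ to infinity so that $p,q$ single out $x$ and $\mathbf 1$. For $g(t)=t^{-2}$ this is immediate. With $R'=2R$,

$$R^2p=\mathbf 1+\tfrac2Rx+O(R^{-2}),\qquad(2R)^2q=\mathbf 1+\tfrac1Rx+O(R^{-2}),$$

so $4R^4\Phi(p,q)=\frac2R\Phi(x,\mathbf 1)+\frac1R\Phi(\mathbf 1,x)+O(R^{-2})=\frac1R\Phi(x,\mathbf 1)+O(R^{-2})$, and (7) gives $\Phi(x,\mathbf 1)\ge0$. For a general CM function the tail need not behave like this. For a finite sum of exponentials, for example, $p$ and $q$ pick out the vectors $(e^{s_1x_i})_i$, $(e^{s_2x_i})_i$ instead of $\mathbf 1,x$. The remedy is to add two very slow exponentials by hand.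

**Step 11: $\operatorname{Pf}(B_f)\ge0$ for every CM $f$.** By the approximation of Step 8 we may take $f=\sum_rw_re^{-s_rt}$ with all $s_r\ge s_1>0$. Let $0<2\delta<s_1$, $h>0$,

$$g(t)=f(t)+he^{-\delta t}+he^{-2\delta t},$$

and $R'=R+1$. With $u_i=e^{\delta x_i}$, $v_i=e^{2\delta x_i}$,

$$p=he^{-\delta R}u+he^{-2\delta R}v+O(e^{-s_1R}),\qquad q=he^{-\delta(R+1)}u+he^{-2\delta(R+1)}v+O(e^{-s_1R}).$$

In $\Phi_{A_g}(p,q)$ the terms $\Phi(u,u),\Phi(v,v)$ vanish. The two mixed terms are $h^2e^{-3\delta R}e^{-2\delta}\Phi(u,v)$ and $h^2e^{-3\delta R}e^{-\delta}\Phi(v,u)$. Every other term contains an $O(e^{-s_1R})$ and a factor that is $O(e^{-\delta R})$. So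

$$\Phi_{A_g}(p,q)=h^2e^{-3\delta R}(e^{-\delta}-e^{-2\delta})\Phi_{A_g}(v,u)+O(e^{-(\delta+s_1)R}).$$

Since $\delta+s_1>3\delta$, multiplying by $e^{3\delta R}$ and letting $R\to\infty$, (7) yields $\Phi_{A_g}(v,u)\ge0$. Now $h\to0$ gives $\Phi_{A_f}(v,u)\ge0$, for every $\delta<s_1/2$. Finally $v=\mathbf 1+2\delta x+O(\delta^2)$ and $u=\mathbf 1+\delta x+O(\delta^2)$, so

$$0\le\Phi_{A_f}(v,u)=2\delta\,\Phi_{A_f}(x,\mathbf 1)+\delta\,\Phi_{A_f}(\mathbf 1,x)+O(\delta^2)=\delta\,\Phi_{A_f}(x,\mathbf 1)+O(\delta^2).$$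

Divide by $\delta$ and let $\delta\to0$: $\operatorname{Pf}(B_f)=\Phi_{A_f}(x,\mathbf 1)\ge0$.

## 11. A zero of $\operatorname{Pf}(B_f)$ would force finite support

The lower bound of part 1 was used up in (7), so strict positivity of $\operatorname{Pf}(B_f)$ needs a separate argument. It uses that $\operatorname{Pf}(B_f)\ge0$ holds for *all* CM functions at once: at a zero, every admissible perturbation of $f$ must have a nonnegative derivative.

**Step 12: strictness.** Let $\operatorname{supp}\mu$ be infinite and write $D_n(f;x)=\operatorname{Pf}(B_f)$. We show $D_n(f;x)>0$ by induction on even $n$. For $n=2$, $D_2=x_2-x_1>0$. Let $n\ge4$, and suppose $D_n(f;x)=0$.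

*The first variation.* For $s\ge0$, $\varepsilon\ge0$ the function $t\mapsto f(t)+\varepsilon e^{-st}$ is CM. By Step 11, $D_n(f+\varepsilon e^{-s\,\cdot};x)\ge0$, with value $0$ at $\varepsilon=0$. So its right derivative at $\varepsilon=0$ is nonnegative. By fact 2 on Pfaffians this derivative is

$$G(s):=\sum_{1\le i<j\le n}(-1)^{i+j+1}e^{-s(x_j-x_i)}D_{n-2}\big(f;x^{(ij)}\big)\ge0\qquad(s\ge0),$$

where $x^{(ij)}$ omits $x_i$ and $x_j$.

*Its integral vanishes.* Each term of $D_n$ is a matching of $n+2$ points in which two chords end at the border points, so $D_n$ is homogeneous of degree $\frac{n+2}2-2=\frac{n-2}2$ in the entries of $A_f$. By Euler's identity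

$$\int G\,d\mu=\sum_{i<j}(-1)^{i+j+1}f(x_j-x_i)D_{n-2}\big(f;x^{(ij)}\big)=\frac{n-2}2D_n(f;x)=0 .$$

As $G$ is continuous and nonnegative, it vanishes on $\operatorname{supp}\mu$: if $G(s_0)>0$ with $s_0\in\operatorname{supp}\mu$, then $G$ would be bounded below by a positive number on a neighborhood of $s_0$, which has positive measure.

*But $G$ has finitely many zeros.* Let $d=\min_i(x_{i+1}-x_i)$. The distance $d$ is attained only by adjacent pairs, for which the sign is $(-1)^{i+(i+1)+1}=+1$; all other distances are larger. Hence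

$$e^{sd}G(s)\longrightarrow\sum_{i:\,x_{i+1}-x_i=d}D_{n-2}\big(f;x^{(i,i+1)}\big)>0\qquad(s\to\infty)$$

by the induction hypothesis, applied to the same $f$ and $n-2$ points. So $G$ has no zeros beyond some $s_*$, and it is an entire function of $s$ that is not identically zero, so it has finitely many zeros in $[0,s_*]$. This contradicts the infinitude of $\operatorname{supp}\mu$. Therefore $D_n(f;x)>0$, and **part 3** is proved. $\blacksquare$

With $f(t)=t^{-2}$, $d\mu=s\,ds$, the Theorem gives for $x_1<\dots<x_n$: $\operatorname{Pf}(A)>0$ and $\operatorname{Pf}(B)>0$ for $n$ even, $\operatorname{Pf}(A_{\mathbf 1})>0$ for $n$ odd. The conjecture is true.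

## 12. Mass vectors for all configurations, and the constant in the bounds

**Masses.** The statements about the inverse problem in Section 2 now hold for every noncollision configuration. For $n$ odd there is a little more. The vector $\kappa_i=(-1)^{i+1}\operatorname{Pf}(A^{(i)})$ lies in $\ker A$. By part 1, all $\operatorname{Pf}(A^{(i)})$ are positive, so $\kappa$ spans $\ker A$ and its signs strictly alternate, as with $(\frac14,-\frac19,1)$ in Section 1. By part 2 its total mass $\sum_i\kappa_i=\operatorname{Pf}(A_{\mathbf 1})$ is not zero.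

**The constant 1.** If $f(\infty)=0$, as for $t^{-2}$, the constant $1$ in the lower bounds of parts 1 and 2 cannot be improved for $\pi=\{\{1,2\},\{3,4\},\dots\}$ (with $k=n$ if $n$ is odd). Fix the gaps $x_{2l}-x_{2l-1}$ and let the gaps $x_{2l+1}-x_{2l}$ tend to infinity. Every other term of the Pfaffian contains a factor $f$ of a distance tending to infinity, while its other factors stay bounded. The product over $\pi$ stays fixed, so the ratio of the two sides tends to $1$.

**Finite support.** If $\operatorname{supp}\mu$ is finite, the argument gives strict positivity in parts 1 and 2, but in part 3 only $\operatorname{Pf}(B_f)\ge0$: Step 12 used infinitely many points of $\operatorname{supp}\mu$ in an essential way.
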